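# Minimizing the registers of a streaming string transducer is undecidable

## The guess: decidable, by bounding the size of the small machine

A streaming string transducer reads its input once, from left to right. It has a finite memory and a few registers that hold strings. Registers may be extended and concatenated, but never copied. Given such a machine and a number $k$, can we tell whether some equivalent machine gets by with at most $k$ registers? The question is posed in "Regular Programming over Data Streams".

The answer one would first guess is *yes, this is decidable*. Equivalence of two machines is decidable (Alur–Černý, POPL 2011). So it would be enough to compute, from the size of the given machine, a bound on the size of the smallest equivalent machine with $k$ registers, and then to test all candidates up to that bound. Behind this plan is the belief that saving a register costs a controlled number of extra states. Let us fix the definitions and test the belief on small cases.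

**Definition (SST).** Fix finite alphabets $\Sigma$ (input) and $\Gamma$ (output). A deterministic copyless *streaming string transducer* is a tuple $A=(Q,\Sigma,\Gamma,X,q_0,\delta,\rho,F)$, where $Q$ is a finite set of states with initial state $q_0$, $X$ is a finite set of registers, each initially holding $\varepsilon$, and

- $\delta:Q\times\Sigma\to Q$ is the transition function;
- $\rho:Q\times\Sigma\times X\to(X\cup\Gamma)^*$ is the update function: on reading $a$ in state $q$, all registers are updated simultaneously, and $x$ receives the string $\rho(q,a,x)$ in which each register name is replaced by the current content of that register;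
- $F:Q\rightharpoonup(X\cup\Gamma)^*$ is a partial output function: if the run on $w$ ends in $q$ and $F(q)$ is defined, the output is $F(q)$ evaluated on the current contents; otherwise the output is undefined.

*Copyless* means: for every $q,a$, each register occurs at most once in total among the strings $\rho(q,a,x)$, $x\in X$; and each register occurs at most once in each $F(q)$. The partial function computed is written $[\![A]\!]:\Sigma^*\rightharpoonup\Gamma^*$. Two SSTs are *equivalent* if they compute the same partial function.

For example, $w\mapsto ww$ is computed with two registers $x,y$: on each letter $a$ do $x:=xa$, $y:=ya$, and output $xy$. The update $x:=xx$ is forbidden, and so is the simultaneous update $x:=x$, $y:=x$. If two copies of a word are needed at the end, they have to be grown in parallel from the start.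

**Definition (register minimization problem).** Given an SST $A$ and $k\in\mathbb N$, decide whether there is an SST with at most $k$ registers equivalent to $A$.

**The case $k=0$.** Here the guess is right. A machine without registers has finite range. Conversely, suppose all outputs of $A$ have length at most $N$. Replace each register by a component of the state that stores its content if the length is at most $N$, and a symbol $\top$ otherwise; an update that uses a $\top$, or produces length more than $N$, gives $\top$. A register marked $\top$ never reaches an output, since that output would be too long. So all outputs can be read off the state, and no registers are needed. It remains to decide whether the output lengths are bounded. Consider the finite graph whose nodes are the pairs $(q,Y)$ with $Y\subseteq X$, where $Y$ is meant as the set of registers whose contents will end up in the output. On letter $a$ there is an edge from $(q,Y)$ to $(\delta(q,a),Y')$ if $Y$ is the set of registers occurring in the strings $\rho(q,a,x)$, $x\in Y'$; its weight is the number of output symbols in those strings. Start nodes are $(q_0,Y)$ for all $Y$; end nodes are the $(q,Y)$ such that $F(q)$ is defined and $Y$ is the set of registers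 in $F(q)$. By copylessness, the output length of a run is the weight of its path plus the number of output symbols in $F(q)$. Hence lengths are unbounded iff some path from a start node to an end node meets a cycle containing an edge of positive weight: without such a cycle, each strongly connected component contributes weight $0$, and a path changes component fewer times than there are nodes. This is a decidable property.

**Two words with a common frame.** Fix $e,v\in\mathbb N$ and consider the function
$$\omega^r q_1\mapsto b^ra^e\bar b^r,\qquad \omega^rq_2\mapsto b^ra^v\bar b^r ,$$
undefined elsewhere. Two registers suffice: keep $\Lambda=b^r$, $R=\bar b^r$ and output $\Lambda a^eR$ or $\Lambda a^vR$.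

If $e=v$, *one* register suffices. On the first $\omega$ put $Y:=ba^e\bar b$, later $Y:=bY\bar b$, and output $Y$ on both queries (for $r=0$ the output is a constant).

If $e\ne v$, one register does *not* suffice. Let $K$ be the content of the single register after $\omega^r$, and let $c$ bound the number of output symbols in any update and in any $F(q)$. The output on a query is $K$ surrounded by at most $2c$ symbols, or it consists of at most $2c$ symbols only. Take $r>2c$. The second case is excluded by length. In the first case $K$ is a factor of $b^ra^e\bar b^r$ that misses at most $2c$ symbols. So $K$ contains a $b$ and a $\bar b$, hence all of $a^e$, and the number of $a$'s in $K$ is $e$. By the other query it is $v$. Contradiction. So *exact equality of two numbers saves one register*.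

**Three blocks, two storage schemes.** Consider the function $\xi^m\zeta^n\gamma^hq_l\mapsto x^md_l^hz^n$ for $l=1,2$. The obvious machine keeps the words $x^m,d_1^h,d_2^h,z^n$ in four registers. Three suffice, in two different ways. In *scheme X* we keep two copies of $x^m$ and one of $z^n$, and grow $G_1=x^md_1^h$ and $G_2=x^md_2^h$. In *scheme Z* we keep one copy of $x^m$ and two of $z^n$, and grow $K_1=d_1^hz^n$ and $K_2=d_2^hz^n$ by prepending. Either way the duplication happens before $\gamma$ arrives. So the number of registers is not the number of words one would name; it depends on a commitment made early.

**Where the guess breaks.** These savings need only a bounded amount of extra state so far. But suppose that the numbers $e,v$ above are themselves produced by the input. A machine that keeps them in its *state* saves registers, and it exists only if these numbers are bounded, by some $D$ say; its state set then depends on $D$. If the numbers are counters of a simulated counter machine, their maximum cannot be bounded computably, and whether a bound exists at all is undecidable. This is the point where the plan of a computable size bound stops working. The two examples are the tools that turn this into a proof.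

Recall that a problem is in $\Sigma^0_1$ if its positive instances can be enumerated by an algorithm. It is $\Sigma^0_1$-hard if the halting problem reduces to it computably, and $\Sigma^0_1$-complete if it is both in $\Sigma^0_1$ and $\Sigma^0_1$-hard.

**Theorem 1.** *Let $|\Sigma|,|\Gamma|\ge2$ and $k\ge18$. The following problem is undecidable, and in fact $\Sigma^0_1$-complete: given an SST $A$ with $k+1$ registers over $\Sigma,\Gamma$, is there an equivalent SST with at most $k$ registers?*

Consequently the register minimization problem is undecidable, with $k$ part of the input or with any fixed $k\ge18$. No procedure solves it; only the positive instances can be enumerated.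

We use Minsky's theorem (1967): halting of deterministic two-counter machines started with zero counters is undecidable. The textbook proof reduces the halting problem to it, so it is $\Sigma^0_1$-hard. The instructions are "$c_j{+}{+}$; goto $\ell'$", "if $c_j=0$ goto $\ell'$ else $c_j{-}{-}$, goto $\ell''$", and halt. Decidability of SST equivalence is used only for membership in $\Sigma^0_1$ and for the statement on size bounds in the last section.

## Counters that may leak, and a budget of free space

The input word will drive a counter machine, and a counter with value $v$ will be a register $V=a^v$. No update removes letters from $V$, so a decrement has to rebuild the counter: a new register $E=a^e$ is grown through $e=0,1,2,\dots$, and at some moment it replaces $V$. Nothing forces the input to stop exactly at $e=v-1$. By the common-frame example, however, the moment $e=v$ can be made visible as a saving of one register. So what we can police is that $e$ has not yet met $v$, that is, $e<v$. Decrements are therefore *lossy*. A zero test has the same weakness: a counter can be reset, but not checked. We need a counter machine for which losses are harmless.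

**Definition (lossy machine).** A machine $\mathcal L$ has finitely many control states, counters $v\in\mathbb N^4$, and one instruction for each state $p$:

- $\mathrm{inc}(r,p')$: $v_r:=v_r+1$, go to $p'$;
- $\mathrm{dec}(r,p')$: requires $v_r\ge1$; $v_r$ is replaced by *any* $u$ with $0\le u<v_r$; go to $p'$;
- $\mathrm{res}(r,p')$: $v_r:=0$, go to $p'$;
- $\mathrm{br}(p',p'')$: go to $p'$ or to $p''$;
- halt: no successor.

Let $M_0$ be a deterministic two-counter machine. Insert an increment of a third counter before every instruction. The resulting deterministic machine $M$ has counters $c_1,c_2,c_3$, initially $0$, and its initial label $\ell_0$ carries an increment. $M$ halts iff $M_0$ halts. If $M$ does not halt, then $c_3$, which is never decremented, is unbounded along its run, so $\sum c_j$ is unbounded.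

Define $\mathcal L=\mathcal L_M$ as follows. Counters $1,2,3$ stand for $c_1,c_2,c_3$; counter $4$ is "free space". An increment must take a unit of free space and a decrement returns one.

- "$\ell$: $c_j{+}{+}$; goto $\ell'$" becomes $\ell:\mathrm{br}(\ell^A,O)$; $\ell^A:\mathrm{dec}(4,\ell^{A'})$; $\ell^{A'}:\mathrm{inc}(j,\ell')$.
- "$\ell$: if $c_j=0$ goto $\ell'$ else $c_j{-}{-}$, goto $\ell''$" becomes $\ell:\mathrm{br}(\ell^Z,\ell^D)$; $\ell^Z:\mathrm{res}(j,\ell')$; $\ell^D:\mathrm{dec}(j,\ell^{D'})$; $\ell^{D'}:\mathrm{inc}(4,\ell'')$.
- halt becomes halt.
- The overflow routine: $O:\mathrm{res}(4,O_1)$; for $j=1,2,3$: $O_j:\mathrm{br}(O^a_j,O^c_j)$, $O^a_j:\mathrm{dec}(j,O^b_j)$, $O^b_j:\mathrm{inc}(4,O_j)$, $O^c_j:\mathrm{res}(j,O_{j+1})$; finally $O_4:\mathrm{inc}(4,\ell_0)$.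

The initial configuration is $(\ell_0,0)$. The routine $O$ claims "there is no free space left", moves all counters back to free space, adds *one* unit, and restarts $M$. A false claim costs a unit, so it gains nothing.

*Example.* Let $M$ be "$\ell_0$: $c_3{+}{+}$; goto $h$; $h$: halt". From $(\ell_0,(0,0,0,0))$ the decrement at $\ell_0^A$ is impossible, so the only way on is $O$, which leads to $(\ell_0,(0,0,0,1))$. Now branch $A$ ends in halt. Branch $O$ resets counter $4$ from $1$ to $0$ and restarts with $1$ again. The total never exceeds $1$.

**Lemma 2.** (a) *If $M$ halts, the set of reachable configurations of $\mathcal L$ is finite.* (b) *If $M$ does not halt, then for every $N$ a configuration $(p,v)$ is reachable with $p$ of kind $\mathrm{dec}(r,\cdot)$ and $v_r\ge N$.*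

*Proof.* **Bookkeeping by phases.** The aim is to see how much the total can grow between two restarts. A *phase* ends when $O_4$ is executed. Before that, $O^c_1,O^c_2,O^c_3$ reset counters $1,2,3$, and after $O_j^c$ counter $j$ is not increased again within the phase. So every phase starts in $(\ell_0,(0,0,0,N_t))$ for some $N_t$, with $N_0=0$. Let $S=\sum_rv_r$. Every inc state other than $O_4$ is reached only directly from a dec state. So each such increment is preceded by a loss of at least $1$, and $S\le N_t$ throughout the phase before $O_4$ is executed. Hence $N_{t+1}\le N_t+1$.

Call a step *exact* unless it is a dec lowering by more than $1$ or a res of a nonzero counter. In a completed phase each dec is directly followed by one inc. So a non-exact dec together with its inc loses at least $1$ in total, and so does a non-exact res; all other steps before $O_4$, with each inc paired to its dec, never gain. Therefore a completed phase with a non-exact step has $N_{t+1}\le N_t$.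

**(a)** The aim is to bound all $N_t$. Let $N^*$ be the maximum of $\sum c_j$ in the finite run of $M$. Consider a completed phase in which all steps are exact. Up to $O$ it simulates $M$ faithfully from the start: an exact res at $\ell^Z$ means that the counter was $0$, and an exact dec at $\ell^D$ means that it was positive and was lowered by $1$. At the labels of $M$ we have $v_4=N_t-\sum c_j$. The phase enters $O$ at an increment instruction of $M$, and exactness of $O:\mathrm{res}(4,O_1)$ gives $v_4=0$, so $\sum c_j=N_t$ there. The run of $M$ performs this increment and reaches $\sum c_j=N_t+1$. So $N_t+1\le N^*$ and $N_{t+1}\le N^*$. Thus each completed phase satisfies $N_{t+1}\le N_t$ or $N_{t+1}\le N^*$. By induction all $N_t\le N^*$, and $S\le N^*$ always, also inside a phase that is never completed.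

**(b)** The aim is to reach arbitrarily large free space. From $(\ell_0,(0,0,0,N))$ simulate $M$ exactly until the first increment instruction of $M$ met with $\sum c_j=N$, i.e. with $v_4=0$. It exists since $\sum c_j$ starts at $0$, is unbounded, and changes by at most $1$ per step; all earlier increments find $v_4\ge1$. Go to $O$, transfer counters $1,2,3$ exactly to counter $4$, and reach $(\ell_0,(0,0,0,N+1))$. By induction $(\ell_0,(0,0,0,N))$ is reachable for every $N$. Since $\ell_0$ carries an increment, one br step leads to $\ell_0^A$, a $\mathrm{dec}(4,\cdot)$ state, with $v_4=N$. $\square$

So it is undecidable whether the counters of a lossy machine stay bounded. We now build a function that needs only $k$ registers iff they do.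

## The function $f_M$ and its $k+1$ register transducer

Given $k\ge18$, write $k=2g+4+\iota$ with $\iota\in\{0,1\}$; then $g\ge7$.

Here is the plan. The function carries $g$ long words $X_1,\dots,X_g$ and one long word $Z$, subject to the three-block queries $X_iD_lZ$. So a machine must use scheme X (cost $2g+1$) or scheme Z (cost $g+2$). Extra queries at the beginning leave room for only one copy of $Z$, so every $k$-register machine starts in the expensive scheme X. There it has no room for counters in registers, and must keep them in its state. From time to time $Z$ is replaced by a fresh word $Z'$, during a *window* in which a common frame $\Lambda,R$ must also be stored. If $e\ne v_r$, the frame costs two registers and $Z'$ gets one: the machine stays in scheme X. If $e=v_r$, the frame costs one register, $Z'$ gets two, and the machine can switch to scheme Z for ever. In scheme Z it has $g-1$ more registers free, enough for all counters.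

**Alphabets.** The output letters $\Gamma_0$ are $x_1,\dots,x_g,z_0,z_1,\theta_1,\theta_2,\theta_3,\upsilon,d_1,d_2,\beta_1,\dots,\beta_{k-2},a,b,\bar b$. The input letters $\Sigma_0$ are $\xi_1,\dots,\xi_g,\zeta,\tau,\omega,\gamma,\triangleright,0,1,\chi_1,\dots,\chi_g$ and the *query letters* $[T_1],[T_2],[T_3],[U],[XD_1],[XD_2],[W_1],[W_2],[Y_1],[Y_2],[V],[Z'],[B_1],\dots,[B_{k-2}]$. Both alphabets depend only on $k$.

**Conventions.** $A_M$ is described by *named words* kept in each stage. In each state the names in use are stored injectively in physical registers. A transition gives every name of the new stage a string over old names and output letters. A name whose update is not mentioned keeps its content if it exists in both stages, and starts as $\varepsilon$ if it is new; names not present in the new stage are dropped. Every transition uses each old name at most once, so updates are copyless. Letters not listed in a stage lead to a dead state. A query letter keeps all registers and leads to a terminal state, determined by the source state and the query, whose output string is the one indicated; from a terminal state all letters lead to the dead state. Output is undefined in all non-terminal states. The word $U$ and the query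 $[U]$ are present only if $\iota=1$; they only adjust the parity of $k$.

**The stages of $A_M$.**

- **Stage J** (initial), words $X_1,\dots,X_g,Z,T_1,T_2,T_3,U$. $\xi_i$: $X_i:=X_ix_i$. $\zeta$: $Z:=Zz_0$. $\tau$: $T_l:=T_l\theta_l$ for $l=1,2,3$, and $U:=U\upsilon$. $\triangleright$: go to Main$(\ell_0,1)$. $\chi_i$: go to $C^J(i)$. Queries $[T_1],[T_2],[T_3],[U]$ output the word named.
- **Stage $C^J(i)$**, words $X_i,D_1,D_2,B_1,\dots,B_{k-2}$. $\gamma$: append $d_1$ to $D_1$, $d_2$ to $D_2$, and $\beta_j$ to each $B_j$. Queries: $[XD_l]$ outputs $X_iD_l$ ($l=1,2$); $[B_j]$ outputs $B_j$.
- **Stage Main$(p,\pi)$**, $\pi\in\{0,1\}$, words $X_1,\dots,X_g,Z,U,V_1,\dots,V_4$. If $p$ is $\mathrm{inc}(r,p')$, letter $0$ does $V_r:=V_ra$ and goes to Main$(p',\pi)$. If $p$ is $\mathrm{res}(r,p')$, letter $0$ does $V_r:=\varepsilon$ and goes to Main$(p',\pi)$. If $p$ is $\mathrm{br}(p',p'')$, letters $0,1$ go to Main$(p',\pi)$, Main$(p'',\pi)$ respectively. If $p$ is $\mathrm{dec}(r,p')$, letter $0$ goes to Window$(p,\pi)$. If $p$ is halt, letters $0,1$ go to the dead state. In all five cases $\chi_i$ ($1\le i\le g$) goes to $C(i)$.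
- **Stage Window$(p,\pi)$**, $p$ of kind $\mathrm{dec}(r,p')$, words of Main plus $E,Z',\Lambda,R$ (all $\varepsilon$ on entry from Main). $\zeta$: $Z':=Z'z_\pi$. $\omega$: $\Lambda:=\Lambda b$, $R:=R\bar b$. Letter $0$: $E:=Ea$, $Z:=Z'$, $Z',\Lambda,R:=\varepsilon$, go to Window$(p,1-\pi)$. Letter $1$: $V_r:=E$, $Z:=Z'$, go to Main$(p',1-\pi)$. $\chi_i$: go to $C(i)$. Queries: $[Y_1]$ outputs $\Lambda ER$; $[Y_2]$ outputs $\Lambda V_rR$; $[V]$ outputs $V_r$; $[Z']$ outputs $Z'$; $[U]$ outputs $U$.
- **Stage $C(i)$**, words $X_i,Z,D_1,D_2,B_1,\dots,B_{k-3}$. $\gamma$: as in $C^J(i)$. Queries: $[W_l]$ outputs $X_iD_lZ$ ($l=1,2$); $[B_j]$ outputs $B_j$ for $j\le k-3$.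

The numbers of words are: $g+4+\iota$ in J; $k+1$ in $C^J(i)$ and in $C(i)$; at most $g+9+\iota\le2g+5+\iota=k+1$ in Main and Window. So $A_M$ is an SST with $k+1$ registers. Put $f_M=[\![A_M]\!]$.

**Windows and hits.** A *window* is one stay in a state Window$(p,\pi)$, ended by its letter $0$ or $1$. In it let $e=|E|$ and $v_r=|V_r|$. It is a **hit** if $e=v_r$. During one dec instruction $e$ runs through $0,1,2,\dots$, one window for each value. If there is no hit and the instruction ends with letter $1$ at value $e$, then $v_r\notin\{0,\dots,e\}$, so $e<v_r$: a legal dec step. Conversely a legal dec step to $u<v_r$ is encoded by $0\,0^u1$, without hits. So hit-free inputs encode exactly the runs of $\mathcal L$.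

For instance, with $v_r=2$ the input $0\,0\,1$ opens the windows $e=0$ and $e=1$ and leaves with $V_r=a$. The input $0\,0\,0$ opens the windows $e=0,1,2$, and the last is a hit. With $v_r=0$ the first window is already a hit.

**A code that shows where its words begin.** The final output alphabet may have only two letters. Let $\mathtt0,\mathtt1\in\Gamma$ be distinct, let $\Gamma_0=\{\sigma_1,\dots,\sigma_n\}$, and put
$$\varphi(\sigma_i)=\mathtt1^{n+1}\,\mathtt0\,\mathtt1^i\,\mathtt0\,\mathtt1^{n-i}\,\mathtt0 .$$
All code words have length $q=2n+4$, and $\varphi$ is injective. For $n=2$ they are $\mathtt{11101010}$ and $\mathtt{11101100}$.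

**Lemma 3.** *Every occurrence of $\varphi(\sigma)$ as a factor of a word $\varphi(W)$ starts at a multiple of $q$, hence is the image of an occurrence of $\sigma$ in $W$.*

*Proof.* Code words end in $\mathtt0$, and inside a code word the blocks of $\mathtt1$'s have lengths $n+1$, $i$ and $n-i$, with $i,n-i\le n$. So $n+1$ consecutive $\mathtt1$'s occur in $\varphi(W)$ only at starts of code words. As $\varphi(\sigma)$ starts with $\mathtt1^{n+1}$ and has length $q$, an occurrence of it is a whole code word, and by injectivity it is the image of $\sigma$. $\square$

Applying $\varphi$ to the output letters in the updates and outputs of $A_M$ gives an SST with $k+1$ registers for $\varphi\circ f_M$.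

**Proposition 4.**
(A) *If $M$ halts, $\varphi\circ f_M$ is computed by an SST with at most $k$ registers.*
(B) *If $M$ does not halt, no SST with at most $k$ registers computes a partial function that agrees with $\varphi\circ f_M$ on $\mathrm{dom}(f_M)$.*

## Bounded counters: $k$ registers suffice

We prove (A). By Lemma 2(a), let $D$ bound all counters in reachable configurations of $\mathcal L$. The SST $B$ simulates the finite control of $A_M$ together with a mode, F (initially) or R. The conventions on names, queries and dead states are as before. Output letters stand for their $\varphi$-images.

**Step 1: before any hit, use scheme X and keep the counters in the state.** Mode F is in force as long as no hit window has been entered. The values $v\in[0,D]^4$ and, in windows, $e\in[0,D]$ are part of the state. This is possible: with no hit so far, $(p,v)$ is a reachable configuration of $\mathcal L$ whenever we are in Main$(p,\pi)$, and inside a dec instruction $e\le v_r\le D$ up to and including the entry to the first hit window. The names are as follows.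

- J: two copies $X_i,X_i'$ for all $i$ ($\xi_i$ appends $x_i$ to both), and $Z,T_1,T_2,T_3,U$ as in $A_M$. Total $2g+4+\iota=k$.
- $C^J(i)$: $G_1:=X_i$, $G_2:=X_i'$, $B_1,\dots,B_{k-2}$. Total $k$. $\gamma$ appends $d_1$ to $G_1$, $d_2$ to $G_2$, $\beta_j$ to $B_j$. So $G_l=X_iD_l$, and $[XD_l]$ outputs $G_l$.
- Main: $X_i,X_i'$ ($i\le g$), $Z$, $U$. Total $2g+1+\iota$. The letters $0,1$ change only the state (and add the window names when a window is entered).
- Window with $e\ne v_r$: additionally $Z',\Lambda,R$. Total $2g+4+\iota=k$. $\zeta$ and $\omega$ act as in $A_M$. Letters $0,1$ do $Z:=Z'$ and change $e$, respectively put $v_r:=e$, in the state; letter $0$ also empties $Z',\Lambda,R$. The outputs for $[Y_1],[Y_2],[V],[Z'],[U]$ are $\Lambda a^eR$, $\Lambda a^{v_r}R$, $a^{v_r}$, $Z'$, $U$, with $e,v_r$ known from the state.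
- $C(i)$, entered by $\chi_i$: $G_1:=X_i$, $G_2:=X_i'$, $Z$, $B_1,\dots,B_{k-3}$. Total $k$. $\gamma$ acts as in $C^J(i)$, and $[W_l]$ outputs $G_lZ=X_iD_lZ$.

**Step 2: in the first hit window, spend the saved register on a second copy of $Z'$.** The window is entered from mode F, from Main or from the preceding window, and $e=v_r$ is known from the state on entry. If it is entered by letter $0$ of a preceding window, then $Z:=Z'$ is performed as before, and $\Lambda,R$ are dropped. Names: $X_i,X_i'$ ($i\le g$), $Z$, $U$, two copies $Z',Z''$ of the new word (initially $\varepsilon$), and *one* register $Y$ with initial value $a^e$. Total $2g+1+\iota+3=k$. $\zeta$ appends $z_\pi$ to both $Z'$ and $Z''$; $\omega$: $Y:=bY\bar b$. Both $\Lambda ER$ and $\Lambda V_rR$ equal $Y$, since $e=v_r$; so $[Y_1]$ and $[Y_2]$ output $Y$. $[V]$ outputs the constant $a^{v_r}$, $[Z']$ outputs $Z'$, and $[U]$ outputs $U$. $\chi_i$ goes to $C(i)$ of mode F, which is possible as $X_i,X_i',Z$ are present.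

**Step 3: at the end of that window, switch to scheme Z.** All $X_i'$ and $Y$ are dropped, $Z:=Z'$, $\tilde Z:=Z''$, and mode R is entered. On letter $0$: $V_s:=a^{v_s}$ for all $s$, $E:=a^{e+1}$, $Z',Z'',\Lambda,R:=\varepsilon$, go to the mode-R window. On letter $1$: $V_r:=a^e$, $V_s:=a^{v_s}$ for $s\ne r$, go to mode-R Main. These are constants known from the state, so the counters have moved from the state into registers.

**Step 4: afterwards, keep unbounded counters in registers for ever.** Mode R is permanent. There are two copies $Z,\tilde Z$ of $Z$ and one copy of each $X_i$.

- Main: $X_1,\dots,X_g,Z,\tilde Z,U,V_1,\dots,V_4$. Letters $0,1$ act on $V_1,\dots,V_4$ exactly as in $A_M$; at a dec state letter $0$ enters the window with $E,Z',Z'',\Lambda,R:=\varepsilon$.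
- Window: the Main names and $Z',Z'',\Lambda,R,E$. Total $g+11+\iota\le2g+4+\iota=k$, since $g\ge7$. This is where $k\ge18$ is used. $\zeta$ appends $z_\pi$ to both $Z'$ and $Z''$; $\omega$ is as in $A_M$. Outputs: $\Lambda ER$, $\Lambda V_rR$, $V_r$, $Z'$, $U$. Letter $0$: $E:=Ea$, $Z:=Z'$, $\tilde Z:=Z''$, $Z',Z'',\Lambda,R:=\varepsilon$. Letter $1$: $V_r:=E$, $Z:=Z'$, $\tilde Z:=Z''$, go to Main.
- $C(i)$, entered by $\chi_i$ from Main or Window: $X_i$, $K_1:=Z$, $K_2:=\tilde Z$, $B_1,\dots,B_{k-3}$. Total $k$. $\gamma$: $K_1:=d_1K_1$, $K_2:=d_2K_2$, append $\beta_j$ to $B_j$. Since $D_l\in d_l^*$, we have $K_l=D_lZ$, and $[W_l]$ outputs $X_iK_l$.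

All updates and outputs are copyless, and in every stage the outputs are those of $\varphi\circ f_M$. This proves (A). Note that $D$ was not computed; only its existence was used. $\square$

## Unbounded counters: $k$ registers never suffice

We prove (B). Suppose $M$ does not halt, and $B$ is an SST with at most $k$ registers that agrees with $\varphi\circ f_M$ on $\mathrm{dom}(f_M)$. Adding registers that are always updated to $\varepsilon$ and never used, assume that $B$ has exactly $k$ registers. Let $c\ge1$ be such that for each state and letter the update strings contain in total at most $c$ output symbols, and each $F(q)$ contains at most $c$ output symbols.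

The strategy: on one suitable hit-free input we show, window after window, that $B$ is still in scheme X. At a last window, with a counter too large for its state, $B$ then needs $k+1$ registers.

**Step 1: follow registers through the computation.** "Register after $u$" will also denote its content. Composing the updates along $v$ writes each register after $uv$ as a string $s_x$ over register names (read as registers after $u$) and output symbols. *Each name occurs at most once in total among the $s_x$, and together the $s_x$ contain at most $c|v|$ output symbols.* For $v=\varepsilon$ we have $s_x=x$. To pass from $v$ to $va$, take the update strings for the letter $a$ and replace each name $y$ in them by $s_y$. By copylessness each $s_y$ is inserted at most once, so names stay unique, and at most $c$ new symbols are added.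

A register after $u$ *occurs* in a register after $uv$ if its name is in the composite string; its content is then a factor of the latter. It occurs in at most one register after $uv$. If a register after $u$ occurs in a register $G$ after $uv_1v_2$, it occurs in a register after $uv_1$ that occurs in $G$.

**Step 2: count code words.** We want "a long block of $\sigma$'s cannot be created in a short time". For $y\in\Gamma^*$ let $|y|_\sigma$ be the number of occurrences of the factor $\varphi(\sigma)$ in $y$. Say that $y$ *contains* $\sigma$ if $|y|_\sigma\ge1$, and let $\mathrm{supp}(y)$ be the set of $\sigma\in\Gamma_0$ contained in $y$. If $y$ is a factor of $\varphi(W)$, fix an occurrence. Its *core* is the contiguous factor $W'$ of $W$ consisting of the letters whose images lie completely in this occurrence. By Lemma 3, $|y|_\sigma=|W'|_\sigma$ for all $\sigma$; in particular $\mathrm{supp}(y)$ consists of letters of $W$. For example, if $y$ is $\varphi(\sigma_1\sigma_2)$ without its first symbol, the core is $\sigma_2$.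

*If $y$ is a factor of some $\varphi(W)$ and is a concatenation, in some order, of at most $k$ words $y_1,y_2,\dots$ and $t$ single symbols, then*
$$|y|_\sigma\le\sum_j|y_j|_\sigma+k+2t. \tag{1}$$
Indeed, by Lemma 3 the occurrences of $\varphi(\sigma)$ in $y$ are disjoint, so each boundary between pieces is interior to at most one of them, and there are fewer than $k+t$ boundaries. An occurrence crossing no boundary lies in some $y_j$ or in one of the $t$ symbols.

Put $\lambda(n)=k+2cn$, $\kappa=\lambda(2)=k+4c$, $\eta=\kappa+1$ and $H=\eta+2k+1$.

The output on $us$, with $s$ a query letter, is a concatenation of distinct registers after $u$ (the *used* ones) and at most $2c$ symbols: at most $c$ from the update on $s$ and at most $c$ from $F$. Used registers are factors of the output. By (1) with $t\le2c$: if the output on $us$ is $\varphi(W)$, the used registers $y$ after $u$ satisfy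
$$\sum_{y\text{ used}}|y|_\sigma\ge|W|_\sigma-\kappa. \tag{2}$$
In particular, if $|W|_\sigma\ge\eta$, some used register contains $\sigma$.

By (1) with $t\le c|v|$ we also get:
$$\begin{gathered}\text{if a register } y \text{ after } uv \text{ is a factor of some } \varphi(W) \text{ and } |y|_\sigma>\lambda(|v|),\\ \text{then some register after } u \text{ occurring in } y \text{ contains } \sigma.\end{gathered} \tag{3}$$

**Step 3: classify registers.** We will count registers by counting *types*, so the types must exclude one another. A content $y$ has

- type $\sigma\in\{x_1,\dots,x_g,z_0,z_1\}$ if $\sigma\in\mathrm{supp}(y)\subseteq\{\sigma,d_1,d_2\}$;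
- type $\sigma\in\{a,\upsilon,\theta_1,\theta_2,\theta_3\}$ if $\mathrm{supp}(y)=\{\sigma\}$;
- type $\mathbf b$ if $\mathrm{supp}(y)\subseteq\{a,b,\bar b\}$ contains $b$ or $\bar b$.

A register has at most one type. For example, $\varphi(x_1x_1d_1)$ has type $x_1$, $\varphi(ab)$ has type $\mathbf b$, and $\varphi(d_1)$ and $\varphi(x_1z_0)$ have none. The letters $d_1,d_2$ are tolerated because $B$ might have attached some of them in advance.

**Step 4: choose the input.** The blocks $Z$ must be so long that they cannot be rebuilt from one window to the next. By Lemma 2(b) fix a run of $\mathcal L$ to some $(p,v)$ with $p$ of kind $\mathrm{dec}(r,\cdot)$ and $v_r\ge\eta$. Encode it hit-free, then enter the window of $p$, where $e=0\ne v_r$. Let there be $n\ge1$ windows in total; none is a hit. Insert $\zeta^{m_t}\omega^\eta$ in the $t$-th window, before its last letter if $t<n$, and at the end of the word if $t=n$: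
$$w=\xi_1^m\cdots\xi_g^m\,\zeta^{m_0}\tau^\eta\;y_1\zeta^{m_1}\omega^\eta\;y_2\zeta^{m_2}\omega^\eta\cdots y_n\zeta^{m_n}\omega^\eta .$$
Here $y_1$ is $\triangleright$ followed by letters $0,1$, the other $y_t$ are words over $\{0,1\}$, and none of them depends on the exponents. Let $P_0$ be the prefix ending with $\tau^\eta$, and $P_t$ the prefix ending with the $t$-th block $\omega^\eta$. Put
$$m=\kappa+2\lambda(H)+1,\qquad m_n=\eta,\qquad m_t=\kappa+2\lambda(\ell_t+H)+1\quad(t=n-1,\dots,0),$$
where $\ell_t=|y_{t+1}|+m_{t+1}+\eta$ is the distance from $P_t$ to $P_{t+1}$. The exponents are thus chosen from the last to the first.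

Let $z(t)=z_{t\bmod2}$. In stage J, $\zeta$ writes $z_0$; the first window has $\pi=1$, and $\pi$ flips from window to window. So $z(t)$ is the letter written by $\zeta^{m_t}$. At $P_t$ with $t\ge1$ the words of $A_M$ satisfy (before coding)
$$X_i=x_i^m,\quad Z=z(t-1)^{m_{t-1}},\quad Z'=z(t)^{m_t},\quad \Lambda=b^\eta,\quad R=\bar b^\eta,\quad U=\upsilon^\eta\ (\text{if }\iota=1).$$

**Claim 5.** *The following hold.*

- (I$_t$), *for $0\le t<n$: after $P_t$ at most one register has type $z(t)$.*
- (II$_t$), *for $1\le t\le n$: after $P_t$ there are at least two registers of type $x_i$ for every $i$, at least one of type $z(t-1)$, at least two of type $\mathbf b$, and at least $\iota$ of type $\upsilon$.*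

In words: (I$_t$) says that the newest $Z$-word has only one copy, and (II$_t$) says that $B$ is in scheme X and pays two registers for the frame. We prove (I$_0$), then (I$_{t-1}$)$\Rightarrow$(II$_t$) for $1\le t\le n$, and (II$_t$)$\Rightarrow$(I$_t$) for $1\le t<n$.

**Step 5: (I$_0$), the start forces scheme X.** Let $u=P_0$, fix $i$, and let $v=\chi_i\gamma^\eta$; then $|v|=\eta+1\le H$. After $uv$, $A_M$ is in stage $C^J(i)$.

For $j\le k-2$ the query $[B_j]$ has output $\varphi(\beta_j^\eta)$. By (2) it uses a register $S_j$ containing $\beta_j$, and since $S_j$ is a factor of the output, $\mathrm{supp}(S_j)=\{\beta_j\}$. For $l=1,2$ the query $[XD_l]$ has output $\varphi(x_i^md_l^\eta)$, and uses a register $G_l$ containing $d_l$, with $\mathrm{supp}(G_l)\subseteq\{x_i,d_l\}$. These are $k$ distinct registers, i.e. all of them.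

Each $S_j$ contains $\beta_j$ and $G_{3-l}$ contains $d_{3-l}$, so in $\varphi(x_i^md_l^\eta)$ only $G_l$ can be used. By (2), $|G_l|_{x_i}\ge m-\kappa>\lambda(H)\ge\lambda(|v|)$. By (3) some register after $u$ occurring in $G_l$ contains $x_i$. As a factor of $G_l$ its support is within $\{x_i,d_l\}$, so it has type $x_i$. Since $G_1\ne G_2$, the registers found for $l=1,2$ are distinct.

So after $P_0$ there are at least $2g$ registers of types $x_1,\dots,x_g$. The queries $[T_1],[T_2],[T_3],[U]$ with outputs $\varphi(\theta_l^\eta)$, $\varphi(\upsilon^\eta)$ give, by (2), three registers of types $\theta_1,\theta_2,\theta_3$ and $\iota$ of type $\upsilon$. At most $k-2g-3-\iota=1$ register is left for type $z_0=z(0)$.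

**Step 6: (I$_{t-1}$)$\Rightarrow$(II$_t$), first the frame and $U$.** Let $u=P_t$, $z=z(t-1)$, $m'=m_{t-1}$. Let $r$ be the counter of this window and $e$, $v_r$ its values, so $e\ne v_r$. If $\iota=1$, the query $[U]$ with output $\varphi(\upsilon^\eta)$ gives a register of type $\upsilon$, by (2).

For type $\mathbf b$ we repeat the common-frame argument. The outputs $\varphi(b^\eta a^e\bar b^\eta)$ and $\varphi(b^\eta a^{v_r}\bar b^\eta)$ of $[Y_1],[Y_2]$ each use, by (2), a register containing $b$ and one containing $\bar b$; all these have type $\mathbf b$. Suppose there were only one register $K$ of type $\mathbf b$. Then $K$ contains both $b$ and $\bar b$ and is used in both outputs. As a factor of the first output, its core contains $b$ and $\bar b$, hence all of $a^e$, so $|K|_a=e$. By the second output $|K|_a=v_r$. But $e\ne v_r$, a contradiction. So there are at least two registers of type $\mathbf b$.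

**Step 7: set up the three-block queries.** We now look for types $x_i$ and $z$. Fix $i$ and write $x=x_i$. At most $2k$ numbers are of the form $|y|_{d_1}$ or $|y|_{d_2}$ with $y$ a register after $u$. Choose $h\in\{\eta,\dots,\eta+2k\}$ different from all of them, and let $v=\chi_i\gamma^h$; then $|v|=h+1\le H$. After $uv$, $A_M$ is in stage $C(i)$, with outputs $\varphi(\beta_j^h)$ for $j\le k-3$ and $\varphi(W_1),\varphi(W_2)$, where $W_l=x^md_l^hz^{m'}$.

*If a register $y$ after $u$ occurs in a register $G$ after $uv$ that is used in $\varphi(W_l)$, then*
$$\mathrm{supp}(y)\subseteq\{x,d_l\}\quad\text{or}\quad\mathrm{supp}(y)\subseteq\{d_l,z\}. \tag{4}$$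
Indeed $y$ is a factor of $G$ and so of $\varphi(W_l)$, hence $\mathrm{supp}(y)\subseteq\{x,d_l,z\}$. If $y$ contained both $x$ and $z$, its core would contain all of $d_l^h$, so $|y|_{d_l}=h$, contrary to the choice of $h$.

As in Step 5, by (2) there are registers $S_1,\dots,S_{k-3}$ after $uv$ with $\mathrm{supp}(S_j)=\{\beta_j\}$ and, for $l=1,2$, a register $G_l$ used in $\varphi(W_l)$ and containing $d_l$, with $\mathrm{supp}(G_l)\subseteq\{x,d_l,z\}$. These are $k-1$ distinct registers. Let $G_0$ be the remaining one. In $\varphi(W_l)$ only $G_l$ and $G_0$ can be used, since every other register contains a letter not in $W_l$.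

By (2), for $l=1,2$ some $\rho_l\in\{G_l,G_0\}$ used in $\varphi(W_l)$ has $|\rho_l|_x\ge(m-\kappa)/2>\lambda(H)$. Likewise some register used in $\varphi(W_1)$ contains $z$ at least $(m'-\kappa)/2>\lambda(\ell_{t-1}+H)\ge\lambda(H)$ times. By (3), some register after $u$ occurring in the latter contains $z$, and by (4) its support is within $\{d_1,z\}$. So there is at least one register of type $z=z(t-1)$ after $P_t$.

**Step 8: two copies of $x_i$, or scheme Z and a contradiction.** If $\rho_1\ne\rho_2$, then by (3) and (4) a register of type $x_i$ after $u$ occurs in each $\rho_l$. The two are distinct, because a register after $u$ occurs in at most one register after $uv$. This is what (II$_t$) demands.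

If $\rho_1=\rho_2$, then both equal $G_0$, because $G_1\ne G_2$. So $G_0$ is used in both outputs and contains $x$; this is the picture of scheme Z, with a single $x$-register shared by both queries. If $G_0$ contained $z$, then as a factor of $\varphi(W_1)$ containing $x$ and $z$ it would contain $d_1$, impossible for a factor of $\varphi(W_2)$. So $|G_0|_z=0$, and (2) gives
$$|G_l|_z\ge m'-\kappa>\lambda(\ell_{t-1}+H)\qquad(l=1,2).$$
The distance from $P_{t-1}$ to $uv$ is $\ell_{t-1}+|v|\le\ell_{t-1}+H$. By (3), applied with the prefix $P_{t-1}$ in place of $u$, some register $y_l$ after $P_{t-1}$ occurring in $G_l$ contains $z$. It occurs in a register $y$ after $u=P_t$ which in turn occurs in $G_l$. As $y_l$ is a factor of $y$, also $y$ contains $z$. By (4), $\mathrm{supp}(y_l)\subseteq\mathrm{supp}(y)\subseteq\{d_l,z\}$, so $y_l$ has type $z$. Since $G_1\ne G_2$, the registers $y_1,y_2$ are distinct. So after $P_{t-1}$ there are two registers of type $z(t-1)$, contradicting (I$_{t-1}$). Hence this case does not occur, and (II$_t$) is proved.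

**Step 9: (II$_t$)$\Rightarrow$(I$_t$), scheme X and the frame leave room for only one $Z'$.** Let $1\le t<n$. The registers listed in (II$_t$) number at least $2g+1+2+\iota=k-1$. Their types are other than $z(t)$, because $z(t)\ne z(t-1)$; this is why $\zeta$ alternates between two letters. So at most one register has type $z(t)$. Claim 5 is proved.

**Step 10: the large counter overflows the registers.** After $P_n$, (II$_n$) gives at least $k-1$ registers of the types $x_i,z(n-1),\mathbf b,\upsilon$. By (2), the query $[Z']$ with output $\varphi(z(n)^\eta)$ gives a register of type $z(n)$. The query $[V]$ has output $\varphi(a^{v_r})$ with $v_r\ge\eta$, and gives one of type $a$. These are at least $k+1$ distinct registers, but $B$ has $k$. This contradiction proves (B), and with it Proposition 4. $\square$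

## Two input letters, and the proof of Theorem 1

**Hardness.** It remains to replace $\Sigma_0$ by $\Sigma$ without changing the number of registers. Let $\mathtt0,\mathtt1\in\Sigma$ be distinct. Let $\psi:\Sigma_0\to\{\mathtt0,\mathtt1\}^s$ be injective, extended to words, and put $f'(\psi(w))=\varphi(f_M(w))$, with $f'$ undefined elsewhere.

An SST for $\varphi\circ f_M$ yields one for $f'$ with the same number of registers: collect blocks of length $s$ in the state, leave the registers unchanged inside a block, perform the update at its end, and have no output inside a block. Blocks outside $\psi(\Sigma_0)$ and other letters of $\Sigma$ lead to a dead state.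

Conversely, an SST for $f'$ yields one for $\varphi\circ f_M$ with the same states, registers and output function: the move on $\sigma\in\Sigma_0$ is the composition of the $s$ moves along $\psi(\sigma)$. As seen in Step 1 of the previous section, composition preserves copylessness.

The proof of (B) makes no assumption on which letters of $\Gamma$ are used by $B$, so $\Gamma$ may have more than two letters. Thus from $M_0$ one computes an SST over $\Sigma,\Gamma$ with $k+1$ registers for $f'$. By Proposition 4 it has an equivalent SST with at most $k$ registers iff $M$ halts, i.e. iff $M_0$ halts. Hence the problem is undecidable and $\Sigma^0_1$-hard.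

**Membership in $\Sigma^0_1$.** Enumerate all SSTs with at most $k$ registers and test each for equivalence with $A$, which is possible by Alur–Černý (POPL 2011). An instance is positive iff some test succeeds. This proves Theorem 1. $\blacksquare$

## No computable size bound, total functions, and small $k$

**Size.** We can now say precisely how the opening guess fails. For fixed $k\ge18$ there is no computable $s$ such that every SST $A$ equivalent to some SST with at most $k$ registers is equivalent to one with at most $k$ registers and total size at most $s(|A|)$. Otherwise one could test all candidates up to that size for equivalence with $A$, and decide the problem of Theorem 1. Likewise the minimal number of registers is not a computable function of $A$, since comparing it with $k$ would decide the same problem.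

**Total functions.** Theorem 1 also holds for SSTs defining total functions: output $\varepsilon$ wherever $f'$ is undefined. The $(k+1)$-register machine for $f'$ becomes total by setting $F(q)=\varepsilon$ in its states without output. If $M$ halts, the same change to the $k$-register SST for $f'$ gives one for the total function. If $M$ does not halt, a $k$-register SST for the total function would, by composition along $\psi$, give one that agrees with $\varphi\circ f_M$ on $\mathrm{dom}(f_M)$. This contradicts (B), which was stated for agreement on the domain only. Membership in $\Sigma^0_1$ is as before.

**Scope.** The bound $18$ is not claimed to be optimal. The fixed values $1\le k\le17$ and one-letter alphabets are not settled here. They do not affect the answer to the question posed, where $k$ is part of the input.
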